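\title{An abstract elementary class of roots of Ext that does not come from pure-injective modules}

\begin{abstract}
For a class $\mathcal C$ of modules over a ring $R$, consider the modules $M$ with $\operatorname{Ext}^i_R(M,C)=0$ for all $i\ge1$ and $C\in\mathcal C$, and put $A\prec B$ when $A\subseteq B$ and $B/A$ is again such a module. If $\mathcal C$ consists of pure-injective modules, this is an abstract elementary class. We show that not every abstract elementary class of this kind comes from pure-injective modules: for every field $k$ there is one, over a suitable $k$-algebra, that is not closed under pure submodules. The algebra is a ring of dual numbers $T[\varepsilon]/(\varepsilon^2)$, over which Ext becomes periodic, and $T$ has a pure embedding $0\ne A\subseteq B$ with $\operatorname{Ext}^i_T(B,A)=0$ for all $i\ge0$.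
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are unital, and modules are right modules unless the contrary is said. Let $R$ be a ring and $\mathcal C$ a class of $R$-modules. A module $M$ is a \emph{higher root of Ext} for $\mathcal C$ if $\operatorname{Ext}^i_R(M,C)=0$ for all $i\ge1$ and all $C\in\mathcal C$; the class of these modules is denoted by ${}^{\perp_\infty}\mathcal C$. For $A,B\in{}^{\perp_\infty}\mathcal C$ write $A\prec_{\mathcal C}B$ if $A$ is a submodule of $B$ and $B/A\in{}^{\perp_\infty}\mathcal C$. The roots of Ext are the modules that look projective to the test modules in $\mathcal C$, and if $A\prec_{\mathcal C}B$ then $A$ looks like a direct summand of $B$ to them: every homomorphism from $A$ to a member of $\mathcal C$ extends to $B$.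

View modules as structures in the language of $R$-modules, so that substructures are submodules. A class $K$ of modules with a relation $\prec$ on $K$ is an \emph{abstract elementary class} (AEC) in the sense of Shelah if the following axioms hold; they are modeled on the elementary substructure relation between models of a first-order theory.
\begin{itemize}
\item[(A1)] $K$ and $\prec$ are closed under isomorphism.
\item[(A2)] $\prec$ is a partial order on $K$, and $A\prec B$ implies $A\subseteq B$.
\item[(A3)] (Coherence) If $A\subseteq B$, $A\prec M$ and $B\prec M$, then $A\prec B$.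
\item[(A4)] (Tarski--Vaught chains) Let $(A_\alpha)_{\alpha<\delta}$ be a $\prec$-increasing chain with union $U$. (a) $U\in K$ and $A_\alpha\prec U$ for all $\alpha$. (b) If $A_\alpha\prec M$ for all $\alpha$, then $U\prec M$.
\item[(A5)] (L\"owenheim--Skolem) There is an infinite cardinal $\kappa\ge|R|$ such that for all $M\in K$ and all subsets $X\subseteq M$ there is $M_0\prec M$ with $X\subseteq M_0$ and $|M_0|\le|X|+\kappa$.
\end{itemize}
An \emph{AEC of the roots of Ext} is a pair $({}^{\perp_\infty}\mathcal C,\prec_{\mathcal C})$ that is an AEC. A module is \emph{pure-injective} if it is injective with respect to pure embeddings (recalled in Section~\ref{sec:pure}). The following question is posed in \cite{Roots}.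

\medskip
\noindent\textbf{Question.} \emph{Does each AEC of the roots of Ext have the form $({}^{\perp_\infty}\mathcal D,\prec_{\mathcal D})$ for a class $\mathcal D$ of pure-injective modules?}
\medskip

Different classes $\mathcal C$ may have the same roots, so the question is whether \emph{some} class of pure-injectives produces the given pair. If $\mathcal C$ is the class of injective modules, one obtains all modules with the submodule relation. If $\mathcal C$ is the class of character modules $\operatorname{Hom}_{\mathbb Z}(N,\mathbb Q/\mathbb Z)$ of left modules $N$, one obtains the flat modules, by formula \eqref{eq:dual} below. Both pairs are AECs, and both classes $\mathcal C$ consist of pure-injectives. If $\mathcal C$ is the class of all modules, one obtains the projective modules, and over $\mathbb Z$ axiom (A4)(b) fails (Example~\ref{ex:free}). That axiom asks that certain direct limits of roots along epimorphisms be roots, and pure-injectivity of $C$ is a condition under which the vanishing of $\operatorname{Ext}^i(-,C)$ passes to direct limits: every class of pure-injectives gives an AEC (Proposition~\ref{prop:pi}).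 One would therefore guess that the answer is yes. It is no.

\begin{theorem}\label{thm:main}
For every field $k$ there are a $k$-algebra $R$ and an AEC of the roots of Ext $(\mathcal A,\prec_{\mathcal C})$ over $R$, where $\mathcal A={}^{\perp_\infty}\mathcal C$, such that:
\begin{enumerate}
\item[(1)] $\mathcal A$ is closed under arbitrary direct limits, direct summands, extensions, kernels of epimorphisms and cokernels of monomorphisms;
\item[(2)] $(\mathcal A,\mathcal A^\perp)$ is a hereditary cotorsion pair generated by a set, hence complete;
\item[(3)] $\mathcal A$ is closed neither under pure submodules nor under pure epimorphic images;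
\item[(4)] there is no family of pairs $(i_j,D_j)_{j\in J}$, with $J$ a set or a proper class, $i_j\ge1$ and $D_j$ pure-injective, such that $\mathcal A=\{M:\operatorname{Ext}^{i_j}_R(M,D_j)=0\text{ for all }j\in J\}$; in particular, $\mathcal A$ is neither ${}^{\perp_\infty}\mathcal D$ nor ${}^{\perp}\mathcal D$ for a class $\mathcal D$ of pure-injective modules;
\item[(5)] $\mathcal A$ is not of the form $\{M:\operatorname{Tor}^R_{i_j}(M,N_j)=0\text{ for all }j\in J\}$ with $i_j\ge1$ and $N_j$ left $R$-modules.
\end{enumerate}
Such examples arise over $T[\varepsilon]/(\varepsilon^2)$ for every ring $T$ that has a pure embedding $0\ne A\subseteq B$ with $\operatorname{Ext}^i_T(B,A)=0$ for all $i\ge0$.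
\end{theorem}

In (1), and throughout, kernels and cokernels are those of maps between members of the class; the terms in (2) are recalled in Section~\ref{sec:background}.

The obstruction is purity: roots of Ext for pure-injective modules are closed under pure submodules (Lemma~\ref{lem:pure}). So we need a source of closure under direct limits that has nothing to do with purity, and we find it over rings of dual numbers $R=T[\varepsilon]/(\varepsilon^2)$. An $R$-module is a $T$-module with a differential. If all acyclic modules are roots of Ext for $C$, then $\operatorname{Ext}^i_R(-,C)$ is periodic in $i\ge1$, and periodicity forces closure under cokernels of monomorphisms and then under direct limits. In this way every set of $R$-modules generates an AEC (Theorem~\ref{thm:aec}). To keep a pure submodule $A$ of a generator $B$ out of this AEC, we fold an injective resolution of $A$ over $T$ into one $R$-module $C$ with $\operatorname{Ext}^i_R(M,C)\cong\prod_{j\ge0}\operatorname{Ext}^j_T(M,A)$; this group is nonzero for $M=A$ because of the identity map, and it vanishes for $M=B$ under the hypothesis in the last sentence of Theorem~\ref{thm:main}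 (Theorem~\ref{thm:fold}). Finally, we construct $T$, $A$ and $B$ from a tower of vector spaces whose $\varprojlim^1$ is one-dimensional (Theorem~\ref{thm:tower}).

\section{Cotorsion pairs and filtrations}\label{sec:background}

For classes $\mathcal G$ and $\mathcal C$ of $R$-modules, $\mathcal G^\perp$ is the class of all $C$ with $\operatorname{Ext}^1_R(G,C)=0$ for all $G\in\mathcal G$, and ${}^\perp\mathcal C$ is the class of all $M$ with $\operatorname{Ext}^1_R(M,C)=0$ for all $C\in\mathcal C$. These operations reverse inclusions, and $\mathcal G\subseteq{}^\perp(\mathcal G^\perp)$, $\mathcal C\subseteq({}^\perp\mathcal C)^\perp$; hence $({}^\perp(\mathcal G^\perp))^\perp=\mathcal G^\perp$. A \emph{cotorsion pair} is a pair $(\mathcal A,\mathcal B)$ with $\mathcal A={}^\perp\mathcal B$ and $\mathcal B=\mathcal A^\perp$. It is \emph{generated} by $\mathcal G$ if $\mathcal B=\mathcal G^\perp$; \emph{hereditary} if $\operatorname{Ext}^i_R(A,B)=0$ for all $i\ge1$, $A\in\mathcal A$, $B\in\mathcal B$; and \emph{complete} if every module $M$ fits into exact sequences $0\to B\to A\to M\to0$ and $0\to M\to B'\to A'\to0$ with $A,A'\in\mathcal A$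 and $B,B'\in\mathcal B$.

\emph{Syzygies} of $M$ are defined by $\Omega^0M=M$ and by letting $\Omega^{i+1}M$ be the kernel of a chosen epimorphism from a free module onto $\Omega^iM$. Then $\operatorname{Ext}^1_R(\Omega^iM,C)\cong\operatorname{Ext}^{i+1}_R(M,C)$.

A module $M$ is \emph{$\mathcal G$-filtered} if there is a chain of submodules $(M_\alpha)_{\alpha\le\sigma}$ with $M_0=0$, $M_\sigma=M$, $M_\alpha=\bigcup_{\beta<\alpha}M_\beta$ for limit $\alpha$, and each $M_{\alpha+1}/M_\alpha$ isomorphic to a member of $\mathcal G$. A module is \emph{$<\mu$-presented} if it has a presentation with fewer than $\mu$ generators and fewer than $\mu$ relations. We use three results from \cite[Chapters 6--7]{GT}.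

\begin{lemma}[Eklof's Lemma]\label{lem:eklof}
If $\operatorname{Ext}^1_R(G,C)=0$ for all $G\in\mathcal G$, then $\operatorname{Ext}^1_R(M,C)=0$ for every $\mathcal G$-filtered module $M$.
\end{lemma}

The same holds for each $\operatorname{Ext}^i_R$, $i\ge1$, because $\operatorname{Ext}^i_R(-,C)\cong\operatorname{Ext}^1_R(-,C')$ for the $(i-1)$-st cosyzygy $C'$ in an injective resolution of $C$.

\begin{theorem}[Eklof--Trlifaj]\label{thm:ET}
Let $\mathcal G$ be a set of modules containing a copy of $R$. Then ${}^\perp(\mathcal G^\perp)$ is the class of direct summands of $\mathcal G$-filtered modules, and the cotorsion pair $({}^\perp(\mathcal G^\perp),\mathcal G^\perp)$ is complete.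
\end{theorem}

\begin{lemma}[Hill Lemma]\label{lem:hill}
Let $\mu$ be an infinite regular cardinal, $\mathcal G$ a set of $<\mu$-presented modules and $N$ a $\mathcal G$-filtered module. There is a family $\mathcal H$ of submodules of $N$ such that $0,N\in\mathcal H$; $\mathcal H$ is closed under arbitrary sums; $P/P'$ is $\mathcal G$-filtered whenever $P'\subseteq P$ are in $\mathcal H$; and every subset of $N$ of size $<\mu$ lies in a $<\mu$-presented member of $\mathcal H$.
\end{lemma}

Direct limits are taken over directed partially ordered sets; they are exact. We reduce them to well-ordered ones by Iwamura's lemma (see \cite[\S1.A]{AR}): an infinite directed set $I$ is the union of a continuous well-ordered chain of directed subsets of cardinality $<|I|$.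

\section{The axioms, direct limits and purity}\label{sec:pure}

Most of the axioms hold for every $\mathcal C$.

\begin{lemma}\label{lem:formal}
Let $\mathcal C$ be a class of modules over a ring $R$, $K={}^{\perp_\infty}\mathcal C$, and $\prec$ the relation $\prec_{\mathcal C}$.
\begin{enumerate}
\item[(a)] $K$ contains the projective modules and all $K$-filtered modules, and is closed under direct sums, direct summands, extensions and kernels of epimorphisms.
\item[(b)] $(K,\prec)$ satisfies \textup{(A1)--(A3)}.
\item[(c)] If $K$ is closed under direct limits, then $(K,\prec)$ satisfies \textup{(A4)}.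
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Filtered modules are covered by Eklof's Lemma, and $\operatorname{Ext}^i(-,C)$ turns direct sums into products. For an exact sequence $0\to X\to Y\to W\to0$ the sequence
\begin{equation}\label{eq:les}
\operatorname{Ext}^{i}(W,C)\to\operatorname{Ext}^i(Y,C)\to\operatorname{Ext}^i(X,C)\to\operatorname{Ext}^{i+1}(W,C)\to\operatorname{Ext}^{i+1}(Y,C)
\end{equation}
is exact for $i\ge0$. So $X,W\in K$ implies $Y\in K$, and $Y,W\in K$ implies $X\in K$.

(b) Axiom (A1) holds since Ext is a functor. The relation $\prec$ refines $\subseteq$, hence is antisymmetric; it is reflexive as $0\in K$, and transitive as $M/A$ is an extension of $M/B$ by $B/A$ for $A\subseteq B\subseteq M$. In the situation of (A3), $B/A$ is the kernel of the epimorphism $M/A\to M/B$ between members of $K$.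

(c) We have $U=\varinjlim A_\alpha$, $U/A_\alpha=\varinjlim_{\beta\ge\alpha}A_\beta/A_\alpha$ and $M/U=\varinjlim M/A_\alpha$, and all terms of these systems lie in $K$. Continuity of the chain is not needed.
\end{proof}

The system $(M/A_\alpha)$ consists of epimorphisms, so Eklof's Lemma says nothing about its limit, and (A4)(b) is a real restriction.

\begin{example}\label{ex:free}
Let $R=\mathbb Z$ and let $\mathcal C$ be the class of all abelian groups, so that $K$ is the class of free groups. Let $M=\mathbb Z^{(\omega)}$, let $U$ be the kernel of an epimorphism $M\to\mathbb Q$, let $M_n$ be the span of the first $n$ basis vectors, and $A_n=U\cap M_n$. The group $M_n/A_n$ is finitely generated and embeds in $\mathbb Q$, so it is free, and $M/A_n\cong M_n/A_n\oplus M/M_n$ is free. The subgroups $A_n\subseteq M$ and $A_m/A_n\subseteq M/A_n$ $(m\ge n)$ are free as well. Thus $(A_n)$ is a $\prec$-chain with $A_n\prec M$ and union $U$, but $M/U\cong\mathbb Q$ is not free.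
\end{example}

An exact sequence $0\to A\to B\to F\to0$ is \emph{pure}, and $A$ is a \emph{pure submodule} of $B$ and $F$ a \emph{pure epimorphic image} of $B$, if $A\otimes_RN\to B\otimes_RN$ is injective for every left module $N$. Two textbook reformulations are: every homomorphism from a finitely presented module to $F$ lifts to $B$; every finite system of $R$-linear equations with constants in $A$ that is solvable in $B$ is solvable in $A$. If $F$ is flat, the sequence is pure, since $\operatorname{Tor}_1^R(F,N)=0$.

Write $(-)^+=\operatorname{Hom}_{\mathbb Z}(-,\mathbb Q/\mathbb Z)$. This functor is exact, interchanges left and right modules, and $G^+=0$ implies $G=0$; so a map is injective if and only if its dual is surjective. Applying the adjunction $\operatorname{Hom}_R(-,N^+)\cong(-\otimes_RN)^+$ to a projective resolution of $M$ gives natural isomorphisms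
\begin{equation}\label{eq:dual}
\operatorname{Ext}^i_R(M,N^+)\cong\operatorname{Tor}^R_i(M,N)^+\qquad(i\ge0).
\end{equation}
The case $i=0$ shows that $N^+$ is pure-injective for every left module $N$. The evaluation map $\nu\colon C\to C^{++}$ is a pure embedding: $\nu^+\colon C^{+++}\to C^+$ is split by the evaluation map of $C^+$, so the dual of $\nu\otimes N$, which is $\operatorname{Hom}_R(N,C^{+++})\to\operatorname{Hom}_R(N,C^+)$, is surjective.

\begin{lemma}\label{lem:pure}
Let $0\to A\to B\to F\to0$ be a pure exact sequence over a ring $R$, let $D$ be pure-injective and $i\ge1$. Then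
\[0\to\operatorname{Ext}^i_R(F,D)\to\operatorname{Ext}^i_R(B,D)\to\operatorname{Ext}^i_R(A,D)\to0\]
is exact. In particular, if $\operatorname{Ext}^i_R(B,D)=0$, then $\operatorname{Ext}^i_R(A,D)=0=\operatorname{Ext}^i_R(F,D)$.
\end{lemma}

\begin{proof}
Write $F=\varinjlim F_j$ with $F_j$ finitely presented, and pull the sequence back along $F_j\to F$. The sequences $0\to A\to B_j\to F_j\to0$ so obtained split, because $F_j\to F$ lifts to $B$, and their direct limit is the given sequence. Put $N=D^+$. The functor $\operatorname{Tor}_i(-,N)$ preserves split exact sequences and commutes with direct limits, so $0\to\operatorname{Tor}_i(A,N)\to\operatorname{Tor}_i(B,N)\to\operatorname{Tor}_i(F,N)\to0$ is exact. Dualizing and using \eqref{eq:dual} gives the claim for $D^{++}$ in place of $D$. Since $D$ is pure-injective, $\nu$ splits, say $D^{++}\cong D\oplus D'$. The sequence for $D^{++}$ is the direct sum of the sequences for $D$ and $D'$, so both are exact.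
\end{proof}

This lemma explains both why the question is natural and how to refute it.

\begin{proposition}\label{prop:pi}
If $\mathcal D$ is a class of pure-injective modules, then $K={}^{\perp_\infty}\mathcal D$ is closed under pure submodules, pure epimorphic images and direct limits, and $(K,\prec_{\mathcal D})$ is an AEC.
\end{proposition}

\begin{proof}
The first two closure properties are Lemma~\ref{lem:pure}. The canonical epimorphism $\bigoplus_jM_j\to\varinjlim M_j$ is pure, because a map from a finitely presented module to $\varinjlim M_j$ factors through some $M_j$; so $K$ is closed under direct limits, and (A1)--(A4) hold by Lemma~\ref{lem:formal}. For (A5), start from the submodule generated by $X$ and, $\omega$ times, adjoin one solution of each finite system of equations with constants in the current submodule that is solvable in $M$. The union $M_0$ is pure in $M$ and has size at most $|X|+|R|+\aleph_0$, and $M_0,M/M_0\in K$.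
\end{proof}

\section{Modules over dual numbers}\label{sec:dual}

Until the end of Section~\ref{sec:fold}, $T$ is a ring and $R=T[\varepsilon]/(\varepsilon^2)$ with $\varepsilon$ central. An $R$-module is a pair $(M,d)$ of a $T$-module $M$ and a $T$-endomorphism $d=d_M$ with $d^2=0$, the action of $\varepsilon$; the $R$-linear maps are the $T$-linear maps that commute with $d$. A $T$-module is regarded as an $R$-module with $d=0$. Put $H(M)=\ker d/\operatorname{im}d$. The module $M$ is \emph{acyclic} if $H(M)=0$, and $\mathrm{Ac}$ is the class of acyclic modules.

\begin{lemma}\label{lem:ac}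
If two of the three modules in a short exact sequence of $R$-modules are acyclic, so is the third. Free modules, syzygies of acyclic modules and direct limits of acyclic modules are acyclic.
\end{lemma}

\begin{proof}
Regard $(M,d)$ as the complex $\cdots\to M\xrightarrow{d}M\to\cdots$, whose homology is $H(M)$ in every degree. The long exact homology sequence of $0\to K\to L\to N\to0$ is an exact triangle $H(K)\to H(L)\to H(N)\to H(K)$, which gives the first claim. On $R=T\oplus T\varepsilon$ the kernel and the image of $\varepsilon$ are both $T\varepsilon$. The functor $H$ commutes with direct sums and direct limits, since these are exact. The claim on syzygies follows from the first claim.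
\end{proof}

Every module is a quotient of an acyclic one, namely of a free one. The special feature of $R$ is that every module also embeds in an acyclic one, with essentially itself as the quotient. For $W=(W,d)$ let $W^-=(W,-d)$, and let the \emph{cone} $c(W)$ be the $T$-module $W\oplus W$ with the differential $(w,w')\mapsto(dw+w',-dw')$, whose square is $(w,w')\mapsto(dw'-dw',0)=0$.

\begin{lemma}\label{lem:cone}
The module $c(W)$ is acyclic, and $w\mapsto(w,0)$ and $(w,w')\mapsto w'$ give an exact sequence of $R$-modules $0\to W\to c(W)\to W^-\to0$. If $\operatorname{Ext}^i_R(E,C)=0$ for all $E\in\mathrm{Ac}$ and $i\ge1$, then for every $W$ and $i\ge1$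
\begin{equation}\label{eq:period}
\operatorname{Ext}^i_R(W,C)\cong\operatorname{Ext}^{i+1}_R(W^-,C)\cong\operatorname{Ext}^{i+2}_R(W,C).
\end{equation}
\end{lemma}

\begin{proof}
If $(w,w')$ is a cycle, then $w'=-dw$, and $(w,-dw)$ is the image of $(0,w)$. The two maps commute with the differentials by the definition of $c(W)$. The first isomorphism in \eqref{eq:period} is the connecting map in \eqref{eq:les} for the cone sequence, and the second is the first one for $W^-$, as $(W^-)^-=W$.
\end{proof}

Our test modules will be injective over $T$. For such modules $\operatorname{Ext}^1_R$ measures only how differentials can be glued.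

\begin{lemma}\label{lem:ext1}
Let $C$ be an $R$-module that is injective over $T$, and $X$ any $R$-module. Then
\[\operatorname{Ext}^1_R(X,C)\cong\frac{\{h\in\operatorname{Hom}_T(X,C):d_Ch+hd_X=0\}}{\{gd_X-d_Cg:g\in\operatorname{Hom}_T(X,C)\}}.\]
\end{lemma}

\begin{proof}
The numerator is $\operatorname{Hom}_R(X^-,C)$. For $h$ in it, let $E_h$ be $C\oplus X$ with the differential $(c,x)\mapsto(d_Cc+hx,d_Xx)$, whose square is $(c,x)\mapsto((d_Ch+hd_X)x,0)=0$; it is an extension of $X$ by $C$. Every extension $0\to C\to E\to X\to0$ of $R$-modules splits over $T$, and its differential restricts to $d_C$ and induces $d_X$; hence it is of the form $E_h$. The map $c(X^-)\to E_h$, $(w,w')\mapsto(hw,w')$, is $R$-linear: both composites with the differentials send $(w,w')$ to $(-hd_Xw+hw',d_Xw')=(d_Chw+hw',d_Xw')$. It restricts to $h$ on $X^-$ and induces the identity on $X$, so $E_h$ is the pushout of the cone sequence of $X^-$ along $h$. Thus $h\mapsto[E_h]$ is the connecting homomorphism $\operatorname{Hom}_R(X^-,C)\to\operatorname{Ext}^1_R(X,C)$, and it is onto. Finally, $E_h$ splits if and only if some $T$-linear section $x\mapsto(gx,x)$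 commutes with the differentials, that is, $d_Cg+h=gd_X$.
\end{proof}

\begin{example}\label{ex:Zp}
Let $T=\mathbb Z$, let $p$ be a prime, $A=\mathbb Z/p$ and $P=\mathbb Z[1/p]/\mathbb Z$. Fold the injective resolution $0\to A\to P\xrightarrow{p}P\to0$ into the $R$-module $C=P\oplus P$ with $d(x_0,x_1)=(0,px_0)$. For an abelian group $M$ with $d=0$, Lemma~\ref{lem:ext1} describes $\operatorname{Ext}^1_R(M,C)$ as the group of pairs $(h_0,h_1)$ of maps $M\to P$ with $ph_0=0$, modulo the pairs $(0,pg_0)$:
\[\operatorname{Ext}^1_R(M,C)\cong\operatorname{Hom}_{\mathbb Z}(M,A)\oplus\frac{\operatorname{Hom}_{\mathbb Z}(M,P)}{p\operatorname{Hom}_{\mathbb Z}(M,P)}=\operatorname{Hom}_{\mathbb Z}(M,A)\oplus\operatorname{Ext}^1_{\mathbb Z}(M,A).\]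
For $M=\mathbb Z$ this is $\mathbb Z/p\oplus0$, for $M=\mathbb Z/p$ it is $\mathbb Z/p\oplus\mathbb Z/p$, and for $M=\mathbb Z[1/p]$ it is $0$, since $p$ acts bijectively on $\operatorname{Hom}_{\mathbb Z}(M,P)$.

Two things have happened. Over $\mathbb Z$, the class ${}^{\perp_\infty}\{A\}$ contains $\mathbb Z$ but not the cokernel of $p\colon\mathbb Z\to\mathbb Z$; the culprit is the term $\operatorname{Hom}(X,A)$ in front of $\operatorname{Ext}^1(W,A)$ in \eqref{eq:les}. Folding adds $\operatorname{Hom}_{\mathbb Z}(-,A)$ to the test, and the groups on which both $\operatorname{Hom}_{\mathbb Z}(-,A)$ and $\operatorname{Ext}^1_{\mathbb Z}(-,A)$ vanish are closed under cokernels of monomorphisms. Secondly, $A$ fails the test for a trivial reason: the identity of $A$ gives a nonzero element of $\operatorname{Ext}^1_R(A,C)$. Section~\ref{sec:aec} develops the first observation and Section~\ref{sec:fold} the second.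
\end{example}

\section{Every set of modules over dual numbers generates an AEC}\label{sec:aec}

\begin{theorem}\label{thm:aec}
Let $T$ be any ring, $R=T[\varepsilon]/(\varepsilon^2)$, and $\mathcal S$ any set of $R$-modules. Let $\mathcal C$ be the class of all $C$ with $\operatorname{Ext}^i_R(E,C)=0=\operatorname{Ext}^i_R(S,C)$ for all $i\ge1$, $E\in\mathrm{Ac}$, $S\in\mathcal S$, and let $\mathcal A={}^{\perp_\infty}\mathcal C$. Then $(\mathcal A,\prec_{\mathcal C})$ is an AEC. Moreover, $\mathcal A$ contains $\mathrm{Ac}\cup\mathcal S$, is closed under direct summands, extensions, kernels of epimorphisms, cokernels of monomorphisms and direct limits, and $\mathcal A={}^\perp(\mathcal A^\perp)$.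
\end{theorem}

The inclusion $\mathrm{Ac}\cup\mathcal S\subseteq\mathcal A$ holds by definition, and Lemma~\ref{lem:formal} gives closure under summands, extensions and kernels, as well as (A1)--(A3). It remains to treat cokernels and direct limits, where the acyclic modules are used, and (A5), where it is used that $\mathcal S$ is a set.

\begin{lemma}\label{lem:coker}
$\mathcal A$ is closed under cokernels of monomorphisms.
\end{lemma}

\begin{proof}
Let $0\to X\to Y\to W\to0$ be exact with $X,Y\in\mathcal A$, and let $C\in\mathcal C$. By \eqref{eq:les}, $\operatorname{Ext}^i_R(W,C)=0$ for $i\ge2$. By \eqref{eq:period}, $\operatorname{Ext}^1_R(W,C)\cong\operatorname{Ext}^3_R(W,C)=0$.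
\end{proof}

For direct limits the only tool is Eklof's Lemma, which needs a chain of inclusions with factors in $\mathcal A$. The cone turns a map $f\colon M\to N$ into the monomorphism $M\to N\oplus c(M)$, $m\mapsto(fm,(m,0))$, at the cost of an acyclic summand, and by Lemma~\ref{lem:coker} the factors need no further attention.

\begin{lemma}\label{lem:limits}
$\mathcal A$ is closed under direct limits.
\end{lemma}

\begin{proof}
Call a direct system $(M_\alpha,f_{\beta\alpha})_{\alpha\le\beta<\lambda}$, with $\lambda$ a limit ordinal, \emph{continuous} if $\varinjlim_{\beta<\alpha}M_\beta\to M_\alpha$ is an isomorphism for every limit $\alpha<\lambda$. It suffices to treat continuous systems. Indeed, let $(N_i)_{i\in I}$ be a direct system in $\mathcal A$ and argue by induction on $|I|$. A finite directed set has a largest element. If $I$ is infinite, write it as the union of a continuous chain of directed subsets $I_\alpha$ with $|I_\alpha|<|I|$; we may assume that the chain has limit length, as no $I_\alpha$ equals $I$. The modules $M_\alpha=\varinjlim_{i\in I_\alpha}N_i$ lie in $\mathcal A$ by induction and form a continuous system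 with direct limit $\varinjlim_{i\in I}N_i$.

So let $(M_\alpha,f_{\beta\alpha})$ be a continuous system in $\mathcal A$. We construct recursively a continuous system of monomorphisms $(M'_\alpha)_{\alpha<\lambda}$, viewed as inclusions, and epimorphisms $p_\alpha\colon M'_\alpha\to M_\alpha$ with acyclic kernels that form a morphism of direct systems. Let $M'_0=M_0$ and $p_0=\mathrm{id}$. Let $M'_{\alpha+1}=M_{\alpha+1}\oplus c(M'_\alpha)$, let $p_{\alpha+1}$ be the projection, whose kernel is $c(M'_\alpha)$, and embed $M'_\alpha$ by $m\mapsto(f_{\alpha+1,\alpha}p_\alpha m,(m,0))$; then $p_{\alpha+1}$ restricts to $f_{\alpha+1,\alpha}p_\alpha$ on $M'_\alpha$. For limit $\alpha$ let $M'_\alpha=\varinjlim_{\beta<\alpha}M'_\beta$ and $p_\alpha=\varinjlim_{\beta<\alpha}p_\beta$. By continuity the target of $p_\alpha$ is $M_\alpha$; by exactness of direct limits $p_\alpha$ is onto with kernel $\varinjlim_{\beta<\alpha}\ker p_\beta$, which is acyclic.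

Each $M'_\alpha$ is an extension of $M_\alpha$ by an acyclic module and so lies in $\mathcal A$. By Lemma~\ref{lem:coker}, $M'_{\alpha+1}/M'_\alpha\in\mathcal A$. The chain $0\subseteq M'_0\subseteq M'_1\subseteq\cdots$ shows that $M'=\bigcup_{\alpha<\lambda}M'_\alpha$ is $\mathcal A$-filtered, so $M'\in\mathcal A$. The map $\varinjlim p_\alpha\colon M'\to\varinjlim M_\alpha$ is onto with acyclic kernel, and Lemma~\ref{lem:coker} gives $\varinjlim M_\alpha\in\mathcal A$.
\end{proof}

Axiom (A4) now follows from Lemma~\ref{lem:formal}(c). For (A5) we cannot take small pure submodules as in Proposition~\ref{prop:pi}. Instead we describe the members of $\mathcal A$ by filtrations with small factors, and for this the proper class $\mathrm{Ac}$ has to be replaced by a set. Fix an infinite cardinal $\kappa$ with $\kappa\ge|R|$ and $\kappa\ge|S|$ for all $S\in\mathcal S$. A module generated by at most $\kappa$ elements has size at most $\kappa$. Consequently a module has size $\le\kappa$ if and only if it is $<\kappa^+$-presented, and a module of size $\le\kappa$ has syzygies of size $\le\kappa$.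

\begin{lemma}\label{lem:smallac}
Every acyclic module $X$ is filtered by acyclic modules of size $\le\kappa$.
\end{lemma}

\begin{proof}
Every element $x$ of an acyclic module $Z$ lies in an acyclic submodule of size $\le\kappa$: let $Y_0=xR$, let $Y_{n+1}$ be generated by $Y_n$ and one $d$-preimage in $Z$ of each cycle $z\in Y_n$, and take $\bigcup_nY_n$. Now build acyclic submodules $X_\alpha$ of $X$. Let $X_0=0$ and take unions at limits. If $X_\alpha\ne X$, then $X/X_\alpha$ is acyclic by Lemma~\ref{lem:ac}, so it has a nonzero acyclic submodule $X_{\alpha+1}/X_\alpha$ of size $\le\kappa$, and $X_{\alpha+1}$ is acyclic by the same lemma. The chain increases strictly until it reaches $X$.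
\end{proof}

Let $\mathcal G$ be the set consisting of representatives of the acyclic modules of size $\le\kappa$ and of chosen syzygies $\Omega^iS$ of size $\le\kappa$, for $S\in\mathcal S$ and $i\ge0$. It contains a copy of $R$.

\begin{lemma}\label{lem:gen}
We have $\mathcal C=\mathcal G^\perp=\mathcal A^\perp$ and $\mathcal A={}^\perp\mathcal C$, and $\mathcal A$ is the class of direct summands of $\mathcal G$-filtered modules.
\end{lemma}

\begin{proof}
Since $\mathcal A$ contains $\mathrm{Ac}\cup\mathcal S$ and is closed under kernels of epimorphisms, $\mathcal G\subseteq\mathcal A$; hence $\mathcal C\subseteq\mathcal G^\perp$. Conversely, let $C\in\mathcal G^\perp$ and $i\ge0$. Then $\operatorname{Ext}^{i+1}_R(S,C)\cong\operatorname{Ext}^1_R(\Omega^iS,C)=0$ for $S\in\mathcal S$. For $E\in\mathrm{Ac}$ the syzygy $\Omega^iE$ is acyclic, hence $\mathcal G$-filtered by Lemma~\ref{lem:smallac}, and Eklof's Lemma gives $\operatorname{Ext}^{i+1}_R(E,C)\cong\operatorname{Ext}^1_R(\Omega^iE,C)=0$. So $\mathcal C=\mathcal G^\perp$. By Theorem~\ref{thm:ET}, ${}^\perp\mathcal C$ is the class of summands of $\mathcal G$-filtered modules, which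 is contained in $\mathcal A$ by Lemma~\ref{lem:formal}(a); and $\mathcal A={}^{\perp_\infty}\mathcal C\subseteq{}^\perp\mathcal C$. Finally, $\mathcal A^\perp=({}^\perp(\mathcal G^\perp))^\perp=\mathcal G^\perp$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:aec}]
Lemma~\ref{lem:gen} gives ${}^\perp(\mathcal A^\perp)={}^\perp\mathcal C=\mathcal A$. We verify (A5) for the cardinal $\kappa$. Let $M\in\mathcal A$, $X\subseteq M$ and $\lambda=|X|+\kappa$. By Lemma~\ref{lem:gen} there is a $\mathcal G$-filtered module $N=M\oplus M'$. The Hill Lemma applies to $N$ and not to $M$, so we look for a small member of the Hill family that respects the decomposition. Let $\pi,\pi'$ be the projections onto $M$ and $M'$, viewed as endomorphisms of $N$, and let $\mathcal H$ be the family of Lemma~\ref{lem:hill} for $\mu=\kappa^+$. Each element of $N$ lies in a member of $\mathcal H$ of size $\le\kappa$; summing such members, every subset of $N$ of size $\le\lambda$ lies in a member of size $\le\lambda$. Choose $P_n\in\mathcal H$ of size $\le\lambda$ with $X\subseteq P_0$ and $P_n\cup\pi(P_n)\cup\pi'(P_n)\subseteq P_{n+1}$, and let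 $P=\bigcup_nP_n=\sum_nP_n\in\mathcal H$. As $P$ is stable under $\pi$ and $\pi'$,
\[P=(P\cap M)\oplus(P\cap M'),\qquad N/P\cong M/(P\cap M)\oplus M'/(P\cap M').\]
The modules $P=P/0$ and $N/P$ are $\mathcal G$-filtered, so their summands $P\cap M$ and $M/(P\cap M)$ lie in $\mathcal A$. Thus $X\subseteq P\cap M\prec_{\mathcal C}M$ and $|P\cap M|\le\lambda$.
\end{proof}

\section{Folding an injective resolution}\label{sec:fold}

To show that a module is not in $\mathcal A$ we need a member of $\mathcal C$ that detects it. We fold injective resolutions as in Example~\ref{ex:Zp}. Let $A$ be a $T$-module with injective resolution $0\to A\to I^0\xrightarrow{\partial}I^1\xrightarrow{\partial}\cdots$, and let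
\[C_A=\prod_{j\ge0}I^j,\qquad d(x_0,x_1,x_2,\dots)=(0,\partial x_0,\partial x_1,\dots).\]
This is an $R$-module, injective over $T$ as a product of injectives. A $T$-linear map $h\colon X\to C_A$ is an arbitrary sequence of maps $h_j\colon X\to I^j$, and $(dh)_j=\partial h_{j-1}$, where maps with negative index are zero.

\begin{proposition}\label{prop:fold}
Let $i\ge1$.
\begin{enumerate}
\item[(a)] $\operatorname{Ext}^i_R(X,C_A)=0$ for every acyclic $R$-module $X$.
\item[(b)] $\operatorname{Ext}^i_R(M,C_A)\cong\prod_{j\ge0}\operatorname{Ext}^j_T(M,A)$ for every $T$-module $M$.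
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Syzygies of acyclic modules are acyclic, so we may take $i=1$. By Lemma~\ref{lem:ext1}, given $h=(h_j)$ with $\partial h_{j-1}+h_jd_X=0$ for all $j\ge0$, we must find $g=(g_j)$ with
\[g_jd_X=h_j+\partial g_{j-1}\qquad(j\ge0).\]
We use induction on $j$, which can start because the resolution is bounded below. Suppose $g_l$ has been found for $l<j$, and put $u_j=h_j+\partial g_{j-1}$. Then
\[u_jd_X=h_jd_X+\partial g_{j-1}d_X=-\partial h_{j-1}+\partial(h_{j-1}+\partial g_{j-2})=0;\]
for $j=0$ this reads $u_0d_X=h_0d_X=0$. So $u_j$ vanishes on $\operatorname{im}d_X=\ker d_X$, and $u_j=\bar u_jd_X$ for a map $\bar u_j\colon\operatorname{im}d_X\to I^j$. As $I^j$ is injective, $\bar u_j$ extends to $g_j\colon X\to I^j$, and $g_jd_X=u_j$.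

(b) Here $M^-=M$, so by (a) and \eqref{eq:period} the group $\operatorname{Ext}^i_R(M,C_A)$ does not depend on $i\ge1$. By Lemma~\ref{lem:ext1} with $d_M=0$, the group $\operatorname{Ext}^1_R(M,C_A)$ consists of the sequences $(h_j)$ with $\partial h_j=0$ for all $j$, modulo the sequences $(\partial g_{j-1})$. This is the product of the cohomology groups of the complex $\operatorname{Hom}_T(M,I^\bullet)$.
\end{proof}

\begin{theorem}\label{thm:fold}
Suppose that $A\subseteq B$ is a pure embedding of $T$-modules, $A\ne0$, and $\operatorname{Ext}^i_T(B,A)=0$ for all $i\ge0$. Let $\mathcal S=\{B\}$ in Theorem~\ref{thm:aec}. Then $B\in\mathcal A$, $A\notin\mathcal A$ and $B/A\notin\mathcal A$, and the embedding $A\subseteq B$ is pure over $R$. So $(\mathcal A,\prec_{\mathcal C})$ is an AEC of the roots of Ext that is not of the form $({}^{\perp_\infty}\mathcal D,\prec_{\mathcal D})$ with $\mathcal D$ a class of pure-injective modules.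
\end{theorem}

\begin{proof}
By Proposition~\ref{prop:fold} and the hypothesis on Ext, $C_A\in\mathcal C$. By part (b), $\operatorname{Ext}^1_R(A,C_A)$ contains a copy of $\operatorname{Hom}_T(A,A)\ne0$, so $A\notin\mathcal A$, while $B\in\mathcal S\subseteq\mathcal A$. If $B/A$ were in $\mathcal A$, then so would be $A$, the kernel of $B\to B/A$. For a $T$-module $M$ and a left $R$-module $N$ we have, naturally in $M$,
\[M\otimes_RN\cong M\otimes_T(R/\varepsilon R)\otimes_RN\cong M\otimes_T(N/\varepsilon N),\]
so purity over $T$ implies purity over $R$. Thus $\mathcal A$ is not closed under pure submodules, whereas each ${}^{\perp_\infty}\mathcal D$ is, by Proposition~\ref{prop:pi}. The pair is an AEC by Theorem~\ref{thm:aec}.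
\end{proof}

\begin{remark}\label{rem:hyp}
Purity enters only in the comparison with pure-injectives. The vanishing in degree $0$ is the price of periodicity and cannot be dropped: if $A=B$ is a nonzero injective module, then $\operatorname{Ext}^i_T(B,A)=0$ for all $i\ge1$, and $A\in\mathcal A$. Without purity the hypotheses are easy to meet: for the $p$-adic integers and numbers $\mathbb Z_p\subseteq\mathbb Q_p$ and $P$ as in Example~\ref{ex:Zp}, we have $\mathbb Z_p\cong P^+$ and $\operatorname{Ext}^i_{\mathbb Z}(\mathbb Q_p,P^+)\cong\operatorname{Tor}^{\mathbb Z}_i(\mathbb Q_p,P)^+=0$ for all $i\ge0$. With purity, $A$ cannot be pure-injective, for then the identity of $A$ would extend to a nonzero map $B\to A$.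
\end{remark}

\section{A pure embedding with vanishing Ext}\label{sec:tower}

\begin{theorem}\label{thm:tower}
For every field $k$ there are a $k$-algebra $T$ and a pure embedding $0\ne A\subseteq B$ of $T$-modules with $\operatorname{Ext}^i_T(B,A)=0$ for all $i\ge0$, such that $A$ is cyclic projective and $B/A$ is flat.
\end{theorem}

Let $F=B/A$. By the long exact sequence of $\operatorname{Hom}_T(-,A)$, all $\operatorname{Ext}^i_T(B,A)$ vanish if and only if $\operatorname{Hom}_T(F,A)=0$ and all connecting maps $\operatorname{Ext}^i_T(A,A)\to\operatorname{Ext}^{i+1}_T(F,A)$, $i\ge0$, are bijective. The cheapest way to achieve this is to have $A$ projective with endomorphism ring $k$, and $F$ of projective dimension one with $\operatorname{Ext}^1_T(F,A)$ one-dimensional. To get purity we take for $F$ the union of a countable chain of projective modules. Then $\operatorname{Hom}_T(F,A)$ and $\operatorname{Ext}^1_T(F,A)$ are the $\varprojlim$ and $\varprojlim^1$ of a tower, and the problem becomes one of linear algebra.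

\subsection*{The tower}
A \emph{tower} is a sequence of $k$-vector spaces and linear maps $t_n\colon N_{n+1}\to N_n$, $n\ge0$. Its $\varprojlim$ and $\varprojlim^1$ are the kernel and the cokernel of
\[\Delta\colon\prod_nN_n\to\prod_nN_n,\qquad(y_n)\mapsto(y_n-t_ny_{n+1}).\]
We want a tower with $\varprojlim=0$ and $\varprojlim^1\cong k$, and we obtain it as the kernel of an epimorphism from a tower with $\varprojlim=\varprojlim^1=0$ onto the constant tower $k$.

For the constant tower, with $N_n=k$ and $t_n=\mathrm{id}$, the kernel of $\Delta$ is the line of constant sequences, and $\Delta$ is onto: solve $y_n-y_{n+1}=w_n$ by $y_0=0$, $y_{n+1}=y_n-w_n$. Next let $V=k^\omega$ and $V_n=\{v\in V:v(i)=0\text{ for all }i<n\}$, with the inclusions as tower maps. Here $\ker\Delta\cong\bigcap_nV_n=0$, and $\Delta$ is onto: given $w_n\in V_n$, only the terms with $j\le i$ contribute to the $i$-th coordinate of $\sum_{j\ge n}w_j$, so this sum defines an element $v_n\in V_n$, and $v_n-v_{n+1}=w_n$. The full product is needed. In the subtower of finitely supported vectors, with $w_n$ the $n$-th unit vector, a solution would satisfy $v_0=w_0+\dots+w_{n-1}+v_n$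 for all $n$, so that all coordinates of $v_0$ would be $1$.

Since the subspace $k^{(\omega)}$ of finitely supported vectors is proper, there is a nonzero linear functional $\varphi\colon V\to k$ that vanishes on it. As $V=V_n+k^{(\omega)}$, the restriction of $\varphi$ to $V_n$ is onto for every $n$. Put $X_n=V_n\cap\ker\varphi$. Then $0\to X_n\to V_n\xrightarrow{\varphi}k\to0$ is an exact sequence of towers.

\subsection*{The algebra}
First we turn towers into modules. Let $\Lambda$ be the $k$-algebra with basis $1$ and $e_{mn}$ $(m\ge n\ge0)$, where $e_{mn}e_{n'l}$ is $e_{ml}$ if $n=n'$ and $0$ otherwise; these are the lower triangular $\omega\times\omega$ matrices with finitely many nonzero entries, plus the scalar matrices. Put $e_n=e_{nn}$. For a tower $(N_n,t_n)$, the space $N_\bullet=\bigoplus_nN_n$ is a $\Lambda$-module on which $e_{mn}$ acts as the composite tower map $N_m\to N_n$ on the summand $N_m$ and as zero on the other summands: the product $e_{mn}e_{n'l}$ acts as the composite $N_m\to N_n\to N_l$ if $n=n'$, and as zero otherwise. Morphisms of towers induce $\Lambda$-linear maps. Let $F$ be the module of the constant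 tower; it has a basis $(z_n)_{n\ge0}$ with $z_me_{mn}=z_n$ and $z_ie_{mn}=0$ for $i\ne m$. We obtain an exact sequence of $\Lambda$-modules $0\to X_\bullet\to V_\bullet\to F\to0$.

The module $X_\bullet$ has nonscalar endomorphisms, for instance the one induced by the projection of $V$ onto the coordinate $0$, which maps each $X_n$ into itself. To remove them, we adjoin one element that generates all of $X_\bullet$. Let
\[T=\begin{pmatrix}k&X_\bullet\\0&\Lambda\end{pmatrix},\qquad\begin{pmatrix}a&x\\0&s\end{pmatrix}\begin{pmatrix}a'&x'\\0&s'\end{pmatrix}=\begin{pmatrix}aa'&ax'+xs'\\0&ss'\end{pmatrix}.\]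
This is a $k$-algebra, so all Hom and Ext groups below are $k$-vector spaces and all connecting maps are $k$-linear. Let $e_*$ be the idempotent with $a=1$, $x=0$, $s=0$, and view the $e_{mn}$ as placed in the lower right corner. Let $B=k\oplus V_\bullet$ with
\[(c,v)\begin{pmatrix}a&x\\0&s\end{pmatrix}=(ca,\;cx+vs).\]
This is a $T$-module: acting by two matrices in turn, or by their product, sends $(c,v)$ to $(caa',\,cax'+cxs'+vss')$. The submodule $A=k\oplus X_\bullet$ is the first row $e_*T$ of $T$, a nonzero cyclic projective module, and $B/A\cong V_\bullet/X_\bullet\cong F$ with $T$ acting through $T\to\Lambda$. We have an exact sequence of $T$-modules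
\begin{equation}\label{eq:eta}
0\to A\to B\to F\to0 .
\end{equation}
For an idempotent $e$ of $T$ and a $T$-module $N$, evaluation at $e$ identifies $\operatorname{Hom}_T(eT,N)$ with $Ne$. In particular $\operatorname{Hom}_T(A,A)\cong Ae_*=k\oplus0$, so $\operatorname{Hom}_T(A,A)=k\cdot\mathrm{id}$. The new generator does not change the towers: $Ae_n=X_n$ and $Be_n=V_n$.

\begin{lemma}\label{lem:telescope}
The $T$-module $F$ is flat. For every $T$-module $N$, the spaces $\operatorname{Hom}_T(F,N)$ and $\operatorname{Ext}^1_T(F,N)$ are the $\varprojlim$ and $\varprojlim^1$ of the tower $(Ne_n)$ whose maps $Ne_{n+1}\to Ne_n$ are right multiplication by $e_{n+1,n}$, and $\operatorname{Ext}^i_T(F,N)=0$ for $i\ge2$.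
\end{lemma}

\begin{proof}
The projective module $e_nT=e_n\Lambda$ has the basis $e_{nl}$, $l\le n$. Left multiplication by $e_{n+1,n}$ is a $T$-linear map $\iota_n\colon e_nT\to e_{n+1}T$ with $e_{nl}\mapsto e_{n+1,l}$. The maps $e_nT\to F$, $t\mapsto z_nt$, send $e_{nl}$ to $z_l$; they are injective, compatible with the $\iota_n$, and their images exhaust $F$. So $F\cong\varinjlim e_nT$ is flat. Let $\tau$ be the endomorphism of $\bigoplus_ne_nT$ with $\tau(y)=y-\iota_ny$ for $y\in e_nT$. It preserves the lowest nonzero component of an element, so it is injective, and its cokernel is $\varinjlim e_nT$. Hence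
\[0\to\bigoplus_ne_nT\xrightarrow{\tau}\bigoplus_ne_nT\to F\to0\]
is a projective resolution. A map $\psi$ from $\bigoplus_ne_nT$ to $N$ corresponds to the sequence $y_n=\psi(e_n)\in Ne_n$, and $\psi\tau(e_n)=\psi(e_n)-\psi(e_{n+1}e_{n+1,n})=y_n-y_{n+1}e_{n+1,n}$. So $\operatorname{Hom}_T(\tau,N)$ is the map $\Delta$ of the tower $(Ne_n)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tower}]
Since $F$ is flat, \eqref{eq:eta} is pure. The tower of $B$ is $(V_n)$ and the tower of $F$ is the constant tower, so Lemma~\ref{lem:telescope} and the computations above give $\operatorname{Hom}_T(F,B)=0=\operatorname{Ext}^1_T(F,B)$ and $\dim_k\operatorname{Hom}_T(F,F)=1$. Applying $\operatorname{Hom}_T(F,-)$ to \eqref{eq:eta} yields the exact sequence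
\[0\to\operatorname{Hom}_T(F,A)\to0\to\operatorname{Hom}_T(F,F)\to\operatorname{Ext}^1_T(F,A)\to0 .\]
Thus $\operatorname{Hom}_T(F,A)=0$ and $\dim_k\operatorname{Ext}^1_T(F,A)=1$. Now apply $\operatorname{Hom}_T(-,A)$ to \eqref{eq:eta}. As $A$ is projective, we obtain the exact sequence
\[0\to\operatorname{Hom}_T(B,A)\to\operatorname{Hom}_T(A,A)\xrightarrow{\delta}\operatorname{Ext}^1_T(F,A)\to\operatorname{Ext}^1_T(B,A)\to0,\]
in which $\delta$ is a linear map between one-dimensional spaces. If $\delta(\mathrm{id})=0$, then the identity of $A$ extends to $B$, so \eqref{eq:eta} splits and $F\ne0$ embeds in $B$, contrary to $\operatorname{Hom}_T(F,B)=0$. Hence $\delta$ is bijective, and $\operatorname{Hom}_T(B,A)=0=\operatorname{Ext}^1_T(B,A)$. For $i\ge2$, the group $\operatorname{Ext}^i_T(B,A)$ lies in an exact sequence between $\operatorname{Ext}^i_T(F,A)=0$ and $\operatorname{Ext}^i_T(A,A)=0$.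
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $T$ be a ring with a pure embedding $0\ne A\subseteq B$ such that $\operatorname{Ext}^i_T(B,A)=0$ for all $i\ge0$; for a given field $k$, Theorem~\ref{thm:tower} provides a $k$-algebra $T$ of this kind, and then $R=T[\varepsilon]/(\varepsilon^2)$ is a $k$-algebra. Let $\mathcal C$ and $\mathcal A$ be as in Theorem~\ref{thm:aec} for $\mathcal S=\{B\}$. That theorem says that $(\mathcal A,\prec_{\mathcal C})$ is an AEC and that (1) holds.

(2) By Lemma~\ref{lem:gen}, $(\mathcal A,\mathcal A^\perp)=({}^\perp(\mathcal G^\perp),\mathcal G^\perp)$ is the cotorsion pair generated by the set $\mathcal G$, and it is complete by Theorem~\ref{thm:ET}. It is hereditary because $\mathcal A^\perp=\mathcal C$ and $\mathcal A={}^{\perp_\infty}\mathcal C$.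

(3) By Theorem~\ref{thm:fold}, the sequence $0\to A\to B\to B/A\to0$ is pure exact over $R$, with $B\in\mathcal A$ and $A,B/A\notin\mathcal A$.

(4) By Lemma~\ref{lem:pure}, each class $\{M:\operatorname{Ext}^{i_j}_R(M,D_j)=0\}$ is closed under pure submodules, hence so is their intersection, and $\mathcal A$ is not. The classes ${}^{\perp_\infty}\mathcal D$ and ${}^\perp\mathcal D$ correspond to the families of all pairs $(i,D)$ with $i\ge1$ and of all pairs $(1,D)$, for $D\in\mathcal D$.

(5) By \eqref{eq:dual}, $\operatorname{Tor}^R_i(M,N)=0$ if and only if $\operatorname{Ext}^i_R(M,N^+)=0$, and $N^+$ is pure-injective. So (5) follows from (4). \hfill$\square$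

\begin{thebibliography}{9}

\bibitem{AR}
Ad\'amek and Rosick\'y, \emph{Locally Presentable and Accessible Categories}.

\bibitem{GT}
G\"obel and Trlifaj, \emph{Approximations and Endomorphism Algebras of Modules}, 2nd ed., de Gruyter, 2012.

\bibitem{Roots}
\emph{Roots of Ext, their abstract elementary classes, deconstruction, and applications},
\texttt{http://www.karlin.mff.cuni.cz/katedry/ka/preprint/alg08\_15.pdf}.

\end{thebibliography}
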